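# Wave envelopes and the $L^p$ decay of oscillatory multipliers along curves

## 1. Sublevel sets of polynomials and the bodies $U_{J,R}$

The proof in these notes turns on a family of convex bodies attached to a polynomial curve. We build them first, state the estimate they satisfy, and then say what it is for.

Fix integers $n\ge2$, $M\ge2$ and a number $K=16^k$ with an integer $k\ge1$. Let $B$ be the closed unit ball of $\mathbb R^n$. Throughout, $\hat f(\xi)=\int e^{-i\langle x,\xi\rangle}f(x)\,dx$. For a polynomial map $g:\mathbb R\to\mathbb R^n$ of degree at most $M$ and $\eta\in\mathbb R^n$ put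
$$G_\eta(s):=\langle g(s),\eta\rangle .$$
This is a real polynomial of degree at most $M$ in $s$, and it is linear in $\eta$.

**Definition (envelope).** For an interval $Q\subset[0,1)$ and $r\ge1$,
$$U_{Q,r}:=r\,\mathrm{conv}\{\pm g(s):s\in\bar Q\}+B .$$
The support function of a sum of convex sets is the sum of the support functions, so the polar body is
$$U_{Q,r}^\circ=\Big\{\eta:\ r\max_{\bar Q}|G_\eta|+|\eta|\le1\Big\}.\tag{1}$$

Read (1) as follows: a frequency $\eta$ with $|\eta|\lesssim 1$ lies in a multiple of $U_{Q,r}^\circ$ exactly when the polynomial $G_\eta$ is $O(1/r)$ on all of $Q$. Now fix $\eta$ and ask for which $Q$ this happens. A sublevel set $\{|G_\eta|\le c/r\}$ of a polynomial of bounded degree is a union of boundedly many intervals, and each of these is filled by few dyadic intervals $Q$. So each frequency $\eta$ is "seen" by few maximal $Q$. This is the reason the bodies appear.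

**Definition (datum).** A *datum* is a pair $(g,\Omega)$, with $g$ as above and $\Omega\subset\mathbb R^n$ of diameter $\le1$, such that
$$|G_\zeta''(s)-1|\le \frac1K\qquad(\zeta\in\Omega,\ s\in[-1,2]).\tag{2}$$

Since $K\ge16$, we have $\frac{15}{16}\le G_\zeta''\le\frac{17}{16}$ on $[-1,2]$. Hence $G_\zeta'$ is strictly increasing there and has at most one zero in $[-1,2]$, which we call $s(\zeta)$ when it exists.

**Definition (frequency pieces).** For an interval $Q\subset[0,1)$, $\Theta(Q)$ is the set of $\zeta\in\Omega$ for which $s(\zeta)\in[-1,2]$ exists and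
$$\operatorname{dist}(s(\zeta),Q)\le|Q|,\qquad |G_\zeta(s(\zeta))|\le10|Q|^2 .$$

**Example (cone).** Let $n=3$, $g(s)=(s^2/2,s,1)$, and let $\Omega\subset\{|\zeta_1-1|\le1/K\}$ have diameter $\le1$. Then $G_\zeta(s)=\frac12\zeta_1s^2+\zeta_2s+\zeta_3$, so $s(\zeta)=-\zeta_2/\zeta_1$, and the critical value is $\zeta_3-\zeta_2^2/(2\zeta_1)$. It vanishes on the cone $\zeta_2^2=2\zeta_1\zeta_3$, and the $\Theta(Q)$ are planks along this cone. For $Q=[0,R^{-1/2})$, every $\zeta\in\Theta(Q)$ has $|s(\zeta)|\le2R^{-1/2}$, so $|\zeta_2|\le\frac{17}8R^{-1/2}$ and $|\zeta_3|\le 10/R+\frac12\cdot\frac{17}{16}\cdot 4/R\le13/R$. For $J=[0,\sigma)$, equivalence of norms on quadratic polynomials (after rescaling $[0,\sigma]$ to $[0,1]$) shows that $\max_{\bar J}|G_\eta|$ is comparable to $|\eta_1|\sigma^2+|\eta_2|\sigma+|\eta_3|$. So by (1), $U_{J,R}$ is comparable to a box with sides $1+R\sigma^2$, $1+R\sigma$, $1+R$.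

Two facts about frequency pieces will be used constantly.

* (F1) If $Q\subset Q'$, then $\Theta(Q)\subset\Theta(Q')$. Indeed $\operatorname{dist}(s(\zeta),Q')\le\operatorname{dist}(s(\zeta),Q)\le|Q|\le|Q'|$ and $10|Q|^2\le10|Q'|^2$.
* (F2) If $|Q|=R^{-1/2}$, then
$$\Theta(Q)-\Theta(Q)\subset\Big\{\eta:\ |\eta|\le1,\ \max_{\bar Q}|G_\eta|\le\frac{26}R\Big\}\subset27\,U_{Q,R}^\circ.\tag{3}$$
Indeed, let $\zeta\in\Theta(Q)$ and $s\in\bar Q$. Then $|s-s(\zeta)|\le2|Q|$, and since $G_\zeta'(s(\zeta))=0$, $|G_\zeta(s)|\le10|Q|^2+\frac12\cdot\frac{17}{16}\cdot4|Q|^2\le13|Q|^2=13/R$. Take differences, using that $\eta\mapsto G_\eta$ is linear and that $\operatorname{diam}\Omega\le1$. The second inclusion is (1), since $R\cdot\frac{26}{R}+1=27$.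

**Scales and families.** The letters $r,R,r_1,\dots$ denote elements of $4^{\mathbb N_0}=\{1,4,16,\dots\}$. Let $\mathcal T_r$ be the set of dyadic intervals in $[0,1)$ of length $r^{-1/2}$, let $\mathcal D_R$ be the set of dyadic $J\subset[0,1)$ with $R^{-1/2}\le|J|\le1$, and let $L(R)=1+\log_2R$. The number of lengths occurring in $\mathcal D_R$ is $1+\frac12\log_2R\le L(R)$. A family $(f_\theta)_{\theta\in\mathcal T_R}$ of Schwartz functions on $\mathbb R^n$ is *admissible* if $\operatorname{supp}\hat f_\theta\subset\Theta(\theta)$ for every $\theta$.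

**Averages over a body.** For a symmetric convex body $U\subset\mathbb R^n$ with gauge $\|x\|_U=\inf\{\rho>0:x\in\rho U\}$ let
$$\omega_U(x)=|U|^{-1}(1+\|x\|_U)^{-4n},\qquad E_U(h)=\int(h*\omega_U)^2\quad(h\ge0).$$
So $h*\omega_U$ is a smoothed average of $h$ over translates of $U$. For $U=B$ the weight is $|B|^{-1}(1+|x|)^{-4n}$.

**Theorem 1 (wave envelope estimate).** Let $m\ge1$ be an integer and $R\le K^{m/2}$. There is $C_1=C_1(n,M)$ such that for every datum and every admissible family,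
$$\Big\|\sum_{\theta\in\mathcal T_R}f_\theta\Big\|_4^4\le C_1\big(C_1L(R)^2\big)^m\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big).\tag{4}$$

The constant does not depend on $K$ except through $m$. The estimate is in the style of Guth–Wang–Zhang (*A sharp square function estimate for the cone in $\mathbb R^3$*), and it is proved in full below.

**What it is for.** Theorem 1 controls the $L^4$ norm of a sum of many wave packets by averages of $|f_\theta|^2$ over long thin bodies. In the problem below, the $f_\theta$ are pieces of an oscillatory integral operator applied to one function $f$. On each body $U_{J,R}$ the averages of $\sum_{\theta\subset J}|f_\theta|^2$ turn out to be controlled by averages of $|f_J|^2$, where $f_J$ is a frequency projection of $f$. This passage is a short weighted $L^2$ estimate.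

## 2. Averages over a dilated curve at frequency $\lambda$

Take a curve $\gamma$ in $\mathbb R^d$, dilate it by $t$, and average a function over its translates: $\int f(x-t\gamma(s))\chi(s)\,ds$. If $f$ oscillates at frequency about $\lambda$, the average should be smaller than $f$. By how much, in $L^p$ of $(x,t)$ with $t\in[1,2]$?

Let $I\subset\mathbb R$ be a compact interval and $\gamma:I\to\mathbb R^d$ smooth. The curve is *non-degenerate* if $\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))\ne0$ for all $s\in I$.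

**Definition (symbol, multiplier).** A *symbol of order zero* is a smooth $a(\xi;t;s)$ on $\mathbb R^d\times\mathbb R\times\mathbb R$, compactly supported in $(t,s)$, with $t$-support in a compact subinterval of $(0,\infty)$ (say $[1/2,4]$) and $s$-support in the interior of $I$, such that $|\partial_\xi^\kappa\partial_t^j\partial_s^ka|\lesssim_{\kappa,j,k}(1+|\xi|)^{-|\kappa|}$ for all $\kappa,j,k$. Put
$$m[a](\xi;t)=\int_{\mathbb R}e^{-it\langle\gamma(s),\xi\rangle}a(\xi;t;s)\,ds,\qquad m[a](D)f(x,t)=\frac1{(2\pi)^d}\int e^{i\langle x,\xi\rangle}m[a](\xi;t)\hat f(\xi)\,d\xi.\tag{5}$$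
Fix a smooth bump $\beta$ supported in $[1/2,2]$. For $\lambda\in2^{\mathbb N}$ put $a^\lambda(\xi;t;s)=a(\xi;t;s)\beta(\lambda^{-1}|\xi|)$.

For example, $a=\chi(s)\psi(t)$ with $\chi,\psi$ bump functions is a symbol of order zero, and then $m[a](D)f(x,t)=\psi(t)\int f(x-t\gamma(s))\chi(s)\,ds$.

**Definition (strong non-degeneracy).** There is $A>1$ such that
$$A^{-1}|\xi|\le|\langle\gamma^{(1)}(s),\xi\rangle|+|\langle\gamma^{(2)}(s),\xi\rangle|\le A|\xi|\qquad\text{for all }(\xi,s)\in\operatorname{supp}_{\xi,s}a,\tag{6}$$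
where $\operatorname{supp}_{\xi,s}a$ is the projection of the support of $a$ to the $(\xi,s)$ variables.

**Examples.** For $\gamma(s)=(s,s^2,s^3)$ the curve is non-degenerate, but $\gamma'(0)=e_1$ and $\gamma''(0)=2e_2$ are orthogonal to $e_3$. So (6) fails if $(\rho e_3,0)$ lies in the support for some $\rho>0$; condition (6) restricts the support of $a$. Conversely $\gamma(s)=(s,s^2,0)$, $|s|\le1$, is degenerate, but (6) holds when $a$ is supported in $|\xi_3|\le|(\xi_1,\xi_2)|$. Indeed the sum in (6) is $|\xi_1+2s\xi_2|+2|\xi_2|\ge\max(|\xi_1|,2|\xi_2|)\ge|(\xi_1,\xi_2)|/\sqrt2\ge|\xi|/2$.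

The problem, Conjecture 3.5.4 in *On certain geometric maximal functions in Harmonic analysis*, is to prove or disprove the following. Let $d\ge3$, let $\gamma$ be non-degenerate, and let $a$ be a symbol of order zero satisfying (6). Then for $\lambda\in2^{\mathbb N}$,
$$\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\lesssim_{p,\alpha}\lambda^{-\alpha}\quad\text{for }\alpha<\alpha_{\rm crit}(p)=\begin{cases}1/2,&2<p\le4,\\2/p,&p>4.\end{cases}\tag{7}$$
The implicit constant may also depend on $d,\gamma,A,a$, but not on $\lambda$. The conjecture is true. Non-degeneracy is not needed, and the exponent cannot be increased: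

**Theorem 2.** Let $d\ge2$, let $\gamma:I\to\mathbb R^d$ be smooth, and let $a$ be a symbol of order zero satisfying (6). Then for $1\le p\le\infty$ and every $\epsilon>0$,
$$\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\le C_\epsilon\lambda^{-e(p)+\epsilon},\qquad e(p)=\min\Big\{1-\frac1p,\ \frac12,\ \frac2p\Big\}.$$

For $2<p<\infty$ we have $e(p)=\alpha_{\rm crit}(p)$, so Theorem 2 contains the conjecture.

**Theorem 3 (sharpness).** Let $d\ge2$, let $s_0\in\operatorname{int}I$, and suppose $\gamma'(s_0),\gamma''(s_0)$ are linearly independent (automatic if $\gamma$ is non-degenerate). Let $\beta\not\equiv0$. Then there is a symbol $a$ of order zero satisfying (6) such that for all $1\le p\le\infty$ and all large $\lambda$, $\|m[a^\lambda](D)\|_{L^p\to L^p}\ge c\lambda^{-e(p)}$.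

## 3. The parabola in the plane: $p=2$, $p=\infty$, and what interpolation misses

Take $d=2$, $\gamma(s)=(s,s^2/2)$, and $a=\chi(s)\psi(t)\rho(\xi)$ with $\rho$ a symbol of order zero supported in $\{\xi_2\ge|\xi|/2\}$. Then $\langle\gamma''(s),\xi\rangle=\xi_2$, so (6) holds.

For $p=\infty$: $m[a^\lambda](D)$ is an average over $s$ of translates of $a^\lambda(D;t;s)f$, and $a^\lambda(D;t;s)$ has a kernel with $L^1$ norm $O(1)$. So the norm is $O(1)$.

For $p=2$: recall van der Corput's lemma, $|\int e^{i\varphi}\alpha|\le C\Lambda^{-1/2}(\|\alpha\|_\infty+\|\alpha'\|_1)$ if $|\varphi''|\ge\Lambda$. Here the phase $t\langle\gamma(s),\xi\rangle$ has second derivative $t\xi_2\gtrsim\lambda$, so $|m[a^\lambda](\xi;t)|\lesssim\lambda^{-1/2}$. Plancherel for each $t$ gives $L^2$ norm $O(\lambda^{-1/2})$.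

The first thing to try is to interpolate. For $p\ge2$ this gives $\lambda^{-1/p}$. At $p=4$ we get $\lambda^{-1/4}$, while (7) asks for $\lambda^{-1/2+}$. The loss occurs at a definite place: so far every bound holds for each fixed $t$. For fixed $t$ the exponent $1/p$ cannot be improved when $p\ge2$; at the end of Step 2 in Section 14 we exhibit a symbol and an $f$ with $\|m[a^\lambda](D)f(\cdot,t_0)\|_p\ge c\lambda^{-1/p}\|f\|_p$. So one must use the averaging in $t$, that is, the position of the space-time frequencies.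

Where are they? Completing the square,
$$s\xi_1+\tfrac12s^2\xi_2=\tfrac12\xi_2\Big(s+\frac{\xi_1}{\xi_2}\Big)^2-\frac{\xi_1^2}{2\xi_2}.$$
The main contribution to $m$ comes from the critical point $s^*=-\xi_1/\xi_2$ and oscillates in $t$ like $e^{it\xi_1^2/(2\xi_2)}$. So the space-time frequency $(\xi,\omega)$ of the output satisfies $\omega\approx\xi_1^2/(2\xi_2)$. In other words, *the polynomial $s\mapsto\omega+\langle\gamma(s),\xi\rangle$ has a critical point at which its value is nearly $0$.* With $g=(\gamma,1)$ and $\zeta=(\xi,\omega)$ (up to normalization) this is the condition defining $\Theta(Q)$. For a general curve we will replace $\gamma$ by a Taylor polynomial on a short interval. Hypothesis (6) will put us, where it matters, in the situation $G''_\zeta\approx1$.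

## 4. Where bi-orthogonality stops

To prove an $L^4$ bound for $\sum f_\theta$ one would first expand the square. We have $\|\sum_\theta f_\theta\|_4^4=\|\sum_{\theta,\theta'}f_\theta f_{\theta'}\|_2^2$, and $f_\theta f_{\theta'}$ has Fourier support in $\Theta(\theta)+\Theta(\theta')$. If these sumsets have overlap $\le C$, then Plancherel and Cauchy–Schwarz give $\|\sum f_\theta\|_4^4\le C\int(\sum|f_\theta|^2)^2$. This does work if $R\le K$ (Lemma 4). It fails for large $R$, already for the cone.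

**Example.** Let $g(s)=(s^2/2,s,1)$, so that $\zeta$ is the coefficient vector of $G_\zeta$. For $|x|\le1/K$ let
$$s_1=\frac12-\frac14\sqrt{\frac{1-x}{1+x}},\qquad s_3=\frac12+\frac14\sqrt{\frac{1+x}{1-x}},$$
and let $\zeta_1(x),\zeta_3(x)$ be the points with $G_{\zeta_1(x)}(s)=\frac{1+x}2(s-s_1)^2$, $G_{\zeta_3(x)}(s)=\frac{1-x}2(s-s_3)^2$. Since $\sqrt{17/15}<1.07$, all $s_1,s_3$ lie in $[0.23,0.77]$. So the three coordinates of these points vary by at most $1/8$, $0.61$, $0.30$, and the set $\Omega$ of all of them has diameter $<1$. Thus $(g,\Omega)$ is a datum. Now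
$$(1+x)s_1+(1-x)s_3=1+\tfrac14\big(-\sqrt{1-x^2}+\sqrt{1-x^2}\big)=1,$$
and, since the cross terms cancel in the same way,
$$(1+x)s_1^2+(1-x)s_3^2=\tfrac12+\tfrac1{16}\big((1-x)+(1+x)\big)=\tfrac58.$$
Therefore $G_{\zeta_1(x)}+G_{\zeta_3(x)}=s^2-s+\frac5{16}$ for every $x$: the sum $\zeta_1(x)+\zeta_3(x)$ does not depend on $x$. But as $x$ runs over $[-1/K,1/K]$, $s_1$ sweeps an interval of length $\frac14\cdot\frac{2/K}{\sqrt{1-K^{-2}}}\ge\frac1{2K}$. The critical values are $0$, so $\zeta_1(x)\in\Theta(\theta)$ whenever $s_1\in\theta$. One point thus lies in at least $R^{1/2}/(2K)$ of the sumsets.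

In the application $R\approx\lambda^{1-8\delta}$ while $K\approx\lambda^{\delta/2}$, so this is fatal if used directly. The way around uses it only up to scale $K$. For $r\le R$ let $f_\tau=\sum_{\theta\subset\tau}f_\theta$, $\tau\in\mathcal T_r$; by (F1), $\operatorname{supp}\hat f_\tau\subset\Theta(\tau)$. Put $V_r:=U_{[0,1),r}$.

**Definition.** $S(r,R)\in[0,\infty]$ is the best constant, over all data (with the fixed $n,M,K$) and all admissible families, in
$$E_{V_r}\Big(\sum_{\tau\in\mathcal T_r}|f_\tau|^2\Big)\le S(r,R)\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big).\tag{8}$$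

Theorem 1 is essentially a bound for $S(1,R)$. The plan has three ingredients. When $r\ge R^{1/2}$, averaging over $V_r$ makes the $f_\theta$ orthogonal (Lemma 3). When $R\le K$, bi-orthogonality works (Lemma 4). And $S(r_1,r_3)$ is bounded by a product, because the part of the estimate living on $J$ is, after rescaling $J$ to $[0,1)$, again an estimate of type (8) (Lemma 5). That last point is where having the bodies $U_{J,R}$ on the right is essential.

## 5. Polynomials, weights, and local orthogonality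

In Sections 5–8 the constants $C$ depend only on $n$ and $M$, **not** on $K$.

**Polynomial facts.** Let $G$ be a real polynomial of degree $\le M$.

* (Q1) $\max_{[-1,2]}|G'|\le C\max_{[0,1]}|G|$: on the finite-dimensional space of such $G$ the right side is a norm and the left side a seminorm.
* (Q2) For $c>0$ the set $Z=\{s\in[0,1]:|G(s)|\le c\}$ has at most $2M+1$ components. If $G$ is constant, $Z$ is $[0,1]$ or empty. Otherwise each component is a closed interval, and each except possibly the first has its left endpoint in $(0,1]$, where $|G|=c$ by continuity. These endpoints are distinct solutions of $G=\pm c$, and there are at most $2M$ such solutions.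

**Weights.** For symmetric convex bodies $U$:

* (P1) $\|\omega_U\|_1=C_n$, so $E_U(h)\le C\|h\|_2^2$. Also $\omega_U*\omega_U\le C\omega_U$ and $\omega_U\le C|U|^{-1}1_U*\omega_U$.
* (P2) For each $b\ge1$ there is a Schwartz $\psi$ with $\hat\psi=1$ on $bU^\circ$ and $|\psi|\le C_b\,\omega_U$. There is a Schwartz $\phi$ with $\operatorname{supp}\hat\phi\subset U^\circ$, $|\phi|\ge1$ on $U$, and $|\phi|^2\le C|U|\omega_U$.

**Proof of (P1).** Since $|\{\|x\|_U\le\rho\}|=\rho^n|U|$, $\|\omega_U\|_1=\int_0^\infty(1+\rho)^{-4n}n\rho^{n-1}d\rho=:C_n$. Young's inequality gives $E_U(h)\le C_n^2\|h\|_2^2$. For given $x,y$ either $\|y\|_U\ge\frac12\|x\|_U$, and then $\omega_U(y)\le2^{4n}\omega_U(x)$, or $\|x-y\|_U\ge\frac12\|x\|_U$, and then $\omega_U(x-y)\le2^{4n}\omega_U(x)$. Integrating $\omega_U(y)\omega_U(x-y)$ over the two regions gives $\omega_U*\omega_U(x)\le2\cdot2^{4n}C_n\,\omega_U(x)$. If $y\in U$, then $1+\|x-y\|_U\le2(1+\|x\|_U)$, so $\omega_U(x-y)\ge2^{-4n}\omega_U(x)$;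 average over $y\in U$. $\square$

**Proof of (P2).** John's theorem gives a linear $T$ with $TB\subset U\subset\sqrt n\,TB$. Taking polars, $n^{-1/2}T^{-t}B\subset U^\circ\subset T^{-t}B$. Also $|T^{-1}x|\ge\|x\|_U$, and $|U|$ is comparable to $|\det T|$. Let $\psi_b$ be Schwartz with $\hat\psi_b=1$ on $bB$ and put $\psi=|\det T|^{-1}\psi_b(T^{-1}\cdot)$. Then $\hat\psi=\hat\psi_b(T^t\cdot)$ equals $1$ on $bT^{-t}B\supset bU^\circ$, and $|\psi(x)|\le C_b|\det T|^{-1}(1+|T^{-1}x|)^{-4n}\le C_b\,\omega_U(x)$ (with a new $C_b$). Let $\phi=\phi_0(T^{-1}\cdot)$ with $\hat\phi_0\ge0$ a large multiple of an even bump supported in $n^{-1/2}B$. Then $\hat\phi$ is supported in $n^{-1/2}T^{-t}B\subset U^\circ$. If $x\in U$, then $y=T^{-1}x$ has $|y|\le\sqrt n$, so $|\langle y,\xi\rangle|\le1$ on $\operatorname{supp}\hat\phi_0$ and $\phi_0(y)=(2\pi)^{-n}\int\cos\langle y,\xi\rangle\,\hat\phi_0(\xi)\,d\xi\ge(2\pi)^{-n}\cos(1)\int\hat\phi_0\ge1$. Finally $|\phi(x)|^2\le C(1+|T^{-1}x|)^{-4n}\le C|U|\omega_U(x)$.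 $\square$

**Lemma 1 (local orthogonality).** Let $V$ be a symmetric convex body and $f_i$ finitely many Schwartz functions with $\operatorname{supp}\hat f_i\subset S_i$, the $S_i$ bounded, such that the sets $S_i+V^\circ$ have overlap $\le N$. Then $|\sum f_i|^2*\omega_V\le CN\sum|f_i|^2*\omega_V$ pointwise.

**Proof.** Take $\phi$ from (P2) for $V$ and let $f=\sum f_i$. The function $f_i\,\phi(\cdot-y)$ has Fourier support in $S_i+V^\circ$. By $|\phi|\ge1$ on $V$, Plancherel and Cauchy–Schwarz,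
$$\int_{y+V}|f|^2\le\int\Big|\sum_if_i\phi(\cdot-y)\Big|^2\le N\sum_i\int|f_i\phi(\cdot-y)|^2 .$$
Divide by $|V|$ and use $|\phi|^2\le C|V|\omega_V$: $|V|^{-1}|f|^2*1_V\le CN\sum|f_i|^2*\omega_V$. Convolve with $\omega_V$. By (P1) the left side becomes at least $C^{-1}|f|^2*\omega_V$, and on the right $\omega_V*\omega_V\le C\omega_V$. $\square$

## 6. The square function is controlled by envelopes

This is the step where the bodies $U_{J,R}$ enter, through sublevel sets.

**Lemma 2.** For admissible families, $\displaystyle\int\Big(\sum_{\theta\in\mathcal T_R}|f_\theta|^2\Big)^2\le CL(R)\sum_{J\in\mathcal D_R}E_{U_{J,R}}\Big(\sum_{\theta\subset J}|f_\theta|^2\Big)$.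

**Proof.** Let $h_\theta=|f_\theta|^2$ and $H_J=\sum_{\theta\subset J}h_\theta$.

**Step 1.** *For which $\theta$ is $\hat h_\theta(\eta)\neq0$?* The support of $\hat h_\theta$ lies in $\Theta(\theta)-\Theta(\theta)$. So by (3), $\hat h_\theta(\eta)\ne0$ forces $|\eta|\le1$ and $\theta\subset Z_\eta:=\{s\in[0,1]:|G_\eta(s)|\le26/R\}$. By (Q2), $Z_\eta$ has at most $2M+1$ components.

**Step 2.** *Fill $Z_\eta$ by few dyadic intervals.* Let $\mathcal M_\eta$ be the set of maximal elements of $\{J\in\mathcal D_R:J\subset Z_\eta\}$. (For instance, if $R=64$ and $Z_\eta=[0,\frac38]$, then $\mathcal M_\eta=\{[0,\frac14),[\frac14,\frac38)\}$.) Each lies in one component. Of a given length, each component contains at most two of them. Indeed, suppose $J_1<J_2<J_3$ were three of the same length in one component. Then $|J_2|<1$, and both neighbors of $J_2$ of length $|J_2|$ lie in the convex hull of $J_1\cup J_2\cup J_3$. So the dyadic parent of $J_2$ lies in this hull, hence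 in $Z_\eta$, contradicting maximality. Therefore $\#\mathcal M_\eta\le2(2M+1)L(R)$.

**Step 3.** *Group and apply Cauchy–Schwarz.* Maximal dyadic intervals are disjoint, and each $\theta\subset Z_\eta$ lies in exactly one $J\in\mathcal M_\eta$. Conversely every $\theta\subset J\in\mathcal M_\eta$ lies in $Z_\eta$. Hence for $|\eta|\le1$
$$\Big|\sum_\theta\hat h_\theta(\eta)\Big|^2=\Big|\sum_{J\in\mathcal M_\eta}\hat H_J(\eta)\Big|^2\le CL(R)\sum_{J\in\mathcal D_R:\,J\subset Z_\eta}|\hat H_J(\eta)|^2,$$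
and the left side vanishes for $|\eta|>1$.

**Step 4.** *Turn $J\subset Z_\eta$ into averaging over $U_{J,R}$.* If $|\eta|\le1$ and $J\subset Z_\eta$, then, $Z_\eta$ being closed, $R\max_{\bar J}|G_\eta|+|\eta|\le27$. So $\eta\in27U_{J,R}^\circ$, and $\hat\psi_J(\eta)=1$ for the $\psi_J$ of (P2) with $b=27$. Replace $\hat H_J(\eta)$ by $\hat H_J(\eta)\hat\psi_J(\eta)$, integrate in $\eta$ and use Plancherel:
$$\int\Big(\sum h_\theta\Big)^2\le CL(R)\sum_{J\in\mathcal D_R}\|H_J*\psi_J\|_2^2\le CL(R)\sum_{J\in\mathcal D_R}E_{U_{J,R}}(H_J),$$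
since $|H_J*\psi_J|\le CH_J*\omega_{U_{J,R}}$ because $H_J\ge0$. $\square$

## 7. Three bounds for $S(r,R)$

The first bound covers $r$ so large that averaging over $V_r$ separates the individual $\theta$.

**Lemma 3.** If $R^{1/2}\le r\le R$, then $S(r,R)\le CL(R)$.

**Proof.** We check that the sets $\Theta(\theta)+V_r^\circ$, $\theta\in\mathcal T_R$, have overlap $\le C$. If $\eta\in V_r^\circ$, then $|G_\eta|\le1/r$ on $[0,1]$, so $|G_\eta'|\le C/r\le CR^{-1/2}$ on $[-1,2]$ by (Q1). Suppose $\zeta_1+\eta_1=\zeta_2+\eta_2$ with $\zeta_i\in\Theta(\theta_i)$, $\eta_i\in V_r^\circ$. Since $G_{\zeta_1}''\ge\frac12$ and $G'_{\zeta_1}$ vanishes at $s(\zeta_1)$, and since $G'_{\zeta_2}$ vanishes at $s(\zeta_2)$,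
$$\tfrac12|s(\zeta_1)-s(\zeta_2)|\le|G_{\zeta_1}'(s(\zeta_2))|=|(G'_{\zeta_1}-G'_{\zeta_2})(s(\zeta_2))|=|(G'_{\eta_2}-G'_{\eta_1})(s(\zeta_2))|\le CR^{-1/2}.$$
As $\operatorname{dist}(s(\zeta_i),\theta_i)\le R^{-1/2}$, we get $\operatorname{dist}(\theta_1,\theta_2)\le CR^{-1/2}$. This gives the overlap bound.

By Lemma 1, $|f_\tau|^2*\omega_{V_r}\le C\sum_{\theta\subset\tau}|f_\theta|^2*\omega_{V_r}$ for $\tau\in\mathcal T_r$. Sum over $\tau$ and use (P1): the left side of (8) is at most $CE_{V_r}(\sum_\theta|f_\theta|^2)\le C\|\sum_\theta|f_\theta|^2\|_2^2$. Apply Lemma 2. $\square$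

The second bound uses bi-orthogonality in the range where every $G_\zeta$ is a parabola up to $O(1/R)$.

**Lemma 4.** If $1\le r\le R\le K$, then $S(r,R)\le CL(R)$.

**Proof.** By (P1) the left side of (8) is at most $C\int(\sum_\tau|f_\tau|^2)^2$. So by Lemma 2 it suffices to show
$$\int\Big(\sum_{\tau\in\mathcal T_r}|f_\tau|^2\Big)^2\le C\int\Big(\sum_{\theta\in\mathcal T_R}|f_\theta|^2\Big)^2 .$$
The left side is $\sum_{\tau,\tau'}\int|f_\tau f_{\tau'}|^2$, and $f_\tau f_{\tau'}=\sum_{\theta\subset\tau,\theta'\subset\tau'}f_\theta f_{\theta'}$. If the sets $\Theta(\theta)+\Theta(\theta')$, $(\theta,\theta')\in\mathcal T_R^2$, have overlap $\le C$, Plancherel and Cauchy–Schwarz bound it by $C\sum_{\theta,\theta'}\int|f_\theta f_{\theta'}|^2$, which is the right side.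

To see the overlap bound, let $\zeta_1+\zeta_3=\zeta_2+\zeta_4$ with $\zeta_i\in\Theta(\theta_i)$, $s_i=s(\zeta_i)$. For $s\in[-1,2]$ we have $|s-s_i|\le3$, so by (2) and Taylor's formula at $s_i$,
$$\Big|G_{\zeta_i}(s)-\tfrac12(s-s_i)^2\Big|\le\frac{10}R+\frac9{2K}\le\frac{15}R .$$
This is the one place where $R\le K$ is used. Since $G_{\zeta_1}+G_{\zeta_3}=G_{\zeta_2}+G_{\zeta_4}$, the function
$$\tfrac12\big[(s-s_1)^2+(s-s_3)^2-(s-s_2)^2-(s-s_4)^2\big]$$
is $O(1/R)$ on $[-1,2]$. It is affine, so its coefficients are $O(1/R)$: $s_1+s_3-s_2-s_4=O(1/R)$ and $s_1^2+s_3^2-s_2^2-s_4^2=O(1/R)$. As $(x-y)^2=2(x^2+y^2)-(x+y)^2$ and the $s_i$ are bounded, $(s_1-s_3)^2-(s_2-s_4)^2=O(1/R)$. As $\big||x|-|y|\big|^2\le|x^2-y^2|$, $\big||s_1-s_3|-|s_2-s_4|\big|=O(R^{-1/2})$. The maximum and the minimum of two numbers are half their sum plus or minus half the absolute value of their difference. So, up to order, $\{s_2,s_4\}$ is within $O(R^{-1/2})$ of $\{s_1,s_3\}$. Given $(\theta_1,\theta_3)$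 there are thus $O(1)$ choices of $(\theta_2,\theta_4)$. $\square$

The third bound composes scales.

**Lemma 5.** For $r_1\le r_2\le r_3$,
$$S(r_1,r_3)\le L(r_3)\,S(r_1,r_2)\max_\sigma S(\sigma^2r_2,\sigma^2r_3),$$
with $\sigma$ ranging over dyadic numbers in $[r_2^{-1/2},1]$, whenever the constants on the right are finite.

**Proof.** Note first that $\sigma^2r_2$ and $\sigma^2r_3$ lie in $4^{\mathbb N_0}$. Let $(f_\theta)_{\theta\in\mathcal T_{r_3}}$ be admissible. By (F1), $(f_{\tau'})_{\tau'\in\mathcal T_{r_2}}$ is admissible, so by (8) with $(r_1,r_2)$ the left side of (8) with $r=r_1$ is at most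
$$S(r_1,r_2)\sum_{J\in\mathcal D_{r_2}}E_{U_{J,r_2}}\Big(\sum_{\tau'\subset J}|f_{\tau'}|^2\Big).$$

**Step 1.** *Rescale $J$ to $[0,1)$.* Fix $J=[a,a+\sigma)$ and put $g_J(u)=\sigma^{-2}g(a+\sigma u)$. It has degree $\le M$, and $\frac{d^2}{du^2}\langle g_J(u),\zeta\rangle=G_\zeta''(a+\sigma u)$, with $a+\sigma u\in[a-\sigma,a+2\sigma]\subset[-1,2]$ for $u\in[-1,2]$. So $(g_J,\Omega)$ is a datum with the same $K$.

**Step 2.** *The frequency pieces agree.* Let $\theta=a+\sigma\tilde\theta\subset J$ with $\theta\in\mathcal T_{r_3}$; then $\tilde\theta\in\mathcal T_{\sigma^2r_3}$. The set $\Theta(\tilde\theta)$ for $(g_J,\Omega)$ equals $\Theta(\theta)$ for $(g,\Omega)$. The conditions correspond under $s^*=a+\sigma u^*$, because $\langle g_J(u^*),\zeta\rangle=\sigma^{-2}G_\zeta(s^*)$ and $|\tilde\theta|^2=\sigma^{-2}|\theta|^2$. Moreover $\operatorname{dist}(s^*,\theta)\le|\theta|\le\sigma$ gives $u^*\in[-1,2]$.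

**Step 3.** *The envelopes agree.* If $J'=a+\sigma\tilde J'\subset J$, then $U_{J',r}$ for $g$ equals $U_{\tilde J',\sigma^2r}$ for $g_J$, since $\sigma^2r\cdot\sigma^{-2}g=rg$. In particular $U_{J,r_2}$ for $g$ is $V_{\sigma^2r_2}$ for $g_J$. So (8) for $g_J$ and $(\sigma^2r_2,\sigma^2r_3)$ reads
$$E_{U_{J,r_2}}\Big(\sum_{\tau'\subset J}|f_{\tau'}|^2\Big)\le S(\sigma^2r_2,\sigma^2r_3)\sum_{J'\in\mathcal D_{r_3},\,J'\subset J}E_{U_{J',r_3}}\Big(\sum_{\theta\subset J'}|f_\theta|^2\Big).$$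

**Step 4.** *Sum over $J$.* Each $J'$ lies in at most one $J\in\mathcal D_{r_2}$ of each length, hence in at most $L(r_3)$ of the $J$. $\square$

## 8. Induction on $m$: proof of Theorem 1

**Claim.** For $r\le R'\le R$ with $R'/r\le K^{m/2}$, $m\ge1$: $S(r,R')\le(C_1L(R)^2)^m$.

**Proof of the claim.** Induct on $m$, and write $L=L(R)\ge1$. There are four cases; in each, we either finish with Lemma 3 or 4, or peel off one factor with Lemma 5 and lower the ratio by $K^{1/2}$.

* If $r\ge K^{1/2}$ and $R'\le r^2$, Lemma 3 gives $S(r,R')\le CL$. For $m=1$ and $r\ge K^{1/2}$ this is the only possibility, because $R'\le rK^{1/2}\le r^2$.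
* If $r\ge K^{1/2}$ and $R'>r^2$, then $m\ge2$. Lemma 5 with $r_2=r^2$ and Lemma 3 for $S(r,r^2)$ give $S(r,R')\le L\cdot CL\cdot\max_\sigma S(\sigma^2r^2,\sigma^2R')$, with ratio $R'/r^2\le K^{m/2}/r\le K^{(m-1)/2}$.
* If $r<K^{1/2}$ and $R'\le K$, Lemma 4 gives $S(r,R')\le CL$. For $m=1$ and $r<K^{1/2}$ this is the only possibility, because $R'\le rK^{1/2}<K$.
* If $r<K^{1/2}$ and $R'>K$, then $m\ge2$. Lemma 5 with $r_2=K\in4^{\mathbb N}$ and Lemma 4 for $S(r,K)$ give $S(r,R')\le L\cdot CL\cdot\max_\sigma S(\sigma^2K,\sigma^2R')$, with ratio $R'/K\le K^{m/2}r/K\le K^{(m-1)/2}$.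

In the second and fourth cases the inductive hypothesis for $m-1$ applies, since $\sigma^2R'\le R$. With $C_1\ge C$, $C_1\ge1$ the claim follows. $\square$

**From $S(1,R)$ to $\|f\|_4$.** Let $f=\sum f_\theta$. By (F1) and (F2) with $R=1$, $\operatorname{supp}\hat f\subset\Theta([0,1))\subset\zeta_0+27V_1^\circ$ for any $\zeta_0\in\Theta([0,1))$ (if this set is empty, $f=0$). Take $\psi$ from (P2) for $V_1$, $b=27$. Then $f=f*(e^{i\langle\cdot,\zeta_0\rangle}\psi)$, so $|f|\le|f|*|\psi|$ with $|\psi|\le C\omega_{V_1}$. By Cauchy–Schwarz $|f|^2\le C|f|^2*\omega_{V_1}$, hence $\|f\|_4^4\le CE_{V_1}(|f|^2)$. Since $\mathcal T_1=\{[0,1)\}$, the claim with $r=1$, $R'=R$ gives (4), after enlarging $C_1$. $\blacksquare$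

## 9. Localizing the multiplier to small boxes

We turn to the $L^4$ bound. Fix $\delta\in(0,1/100)$ and put $n=d+1$. The aim of Sections 9–12 is the following.

**Proposition 6.** Under the hypotheses of Theorem 2, for Schwartz $f$,
$$\|m[a^\lambda](D)f\|_{L^4(\mathbb R^d\times[1,2])}\le C_\delta\lambda^{-1/2+C_d\delta}\|f\|_4.\tag{9}$$

Since $m[a^\lambda](\cdot;t)\in C_c^\infty$ uniformly in $t$, the operator has Schwartz kernels, and (9) extends to all $f\in L^4$ by density. We assume $\lambda\ge\lambda_0(\delta)$; for smaller $\lambda$ the norm is $O(1)$ by the kernel bound proved in Section 13 for $p=1,\infty$ (and interpolation). Constants may depend on $\delta,d,\gamma,a,A$ and on fixed cutoffs.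

**Parameters.** Let
$$\ell=\lambda^{-\delta},\qquad R\in4^{\mathbb N},\ \lambda^{1-8\delta}\le R<4\lambda^{1-8\delta},\qquad h=\ell R^{-1/2}\in\big[\tfrac12\lambda^{-1/2+3\delta},\lambda^{-1/2+3\delta}\big],$$
$K\in16^{\mathbb N}$ with $\lambda^{\delta/2}/16<K\le\lambda^{\delta/2}$, and $M=\lceil20/\delta\rceil$. Pieces of $s$-length $h$ slightly exceed the natural scale $\lambda^{-1/2}$; the spare powers of $\lambda^\delta$ make all error terms negligible.

**Step 1.** *Cut $(\xi,s)$ into boxes on which $\langle\gamma^{(k)}(s),\xi\rangle$, $k=0,1,2$, is nearly constant.* Take $\chi\in C_c^\infty((0,1))$ with $\sum_{i\in\mathbb Z}\chi(\cdot-i/2)=1$ and $\rho\in C_c^\infty(\mathbb R^d)$ supported in $\{|v|\le d\}$ with $\sum_{j\in\mathbb Z^d}\rho(\cdot-j)=1$. Put $\chi_i(s)=\chi(\ell^{-1}s-i/2)$, supported in $(b,b+\ell)$ with $b=i\ell/2$; $\rho_j(\xi)=\rho(\lambda^{-1+\delta}\xi-j)$; and $a_{ij}=a^\lambda\chi_i\rho_j$. Only $O(\lambda^{(d+1)\delta})$ of the $a_{ij}$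 are nonzero, so it suffices to treat each one. For these, $[b-\ell,b+2\ell]\subset I$ for $\lambda$ large, and $|\partial_\xi^\kappa\partial_t^k\partial_s^la_{ij}|\lesssim\lambda^{-(1-\delta)|\kappa|}\lambda^{\delta l}$.

Fix $(\xi^\circ,s^\circ)$ in the $(\xi,s)$-support of $a_{ij}$ and put $B_j=\{|\xi-\xi^\circ|\le4d\lambda^{1-\delta}\}$. Two points of $\operatorname{supp}\rho_j$ differ by at most $2d\lambda^{1-\delta}$, so $\operatorname{supp}\rho_j\subset\{|\xi-\xi^\circ|\le2d\lambda^{1-\delta}\}$. For $(\xi,s)\in B_j\times[b-\ell,b+2\ell]$ and $k=0,1,2$,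
$$|\langle\gamma^{(k)}(s),\xi\rangle-\langle\gamma^{(k)}(s^\circ),\xi^\circ\rangle|\le C|\xi-\xi^\circ|+C|s-s^\circ||\xi^\circ|\le C\lambda^{1-\delta}.\tag{10}$$

**Step 2.** *Say what may be thrown away.* If $n(\xi,t)$ is supported in $|\xi|\le2\lambda$ and $|\partial_\xi^\kappa n|\le C_{\kappa,N}\lambda^{-N}$ for all $\kappa,N$, uniformly in $t\in[1,2]$, then integrating by parts in $\xi$ shows that the kernel of $n(D,t)$ is $O(\lambda^{-N}(1+|x|)^{-d-1})$ for all $N$. So $n(D,t)$ has norm $O(\lambda^{-N})$ on every $L^p$. We call such operators *negligible*.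

**Lemma 7 (integration by parts).** Let $0<H\le1$, let $\varphi$ be real with $|\varphi'|\ge c\lambda H$ and $|\varphi^{(k)}|\le C_k\lambda$ $(k\ge2)$ on $\operatorname{supp}\alpha$, and let $\alpha\in C_c^\infty$ have support in a fixed bounded set and $|\alpha^{(k)}|\le C_kH^{-k}$. Then $|\int e^{-i\varphi}\alpha|\le C_N(\lambda H^2)^{-N}$.

**Proof.** Let $w=\varphi'/(\lambda H)$. Then $|w|\ge c$ and $|w^{(k)}|\lesssim H^{-1}\le H^{-k}$ for $k\ge1$. The derivative $(1/w)^{(k)}$ is a linear combination of terms $w^{-1-l}\prod_{i=1}^lw^{(k_i)}$ with $k_i\ge1$, $\sum k_i=k$, so $|(1/w)^{(k)}|\lesssim H^{-k}$. One integration by parts replaces $\alpha$ by $(\alpha/(i\lambda Hw))'$. By the product rule its $k$-th derivative is $O((\lambda H)^{-1}H^{-1}H^{-k})$: a gain of $(\lambda H^2)^{-1}$. Iterate $N$ times. $\square$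

**Step 3.** *Use (6).* Since $|\xi^\circ|\ge\lambda/2$, (6) gives (a) $|\langle\gamma'(s^\circ),\xi^\circ\rangle|\ge\lambda/(4A)$ or (b) $|\mu|\ge\lambda/(4A)$, where
$$\mu:=\langle\gamma''(s^\circ),\xi^\circ\rangle .$$
In case (a), $|\langle\gamma'(s),\xi\rangle|\ge\lambda/(8A)$ on the support by (10). Lemma 7 with $\varphi=t\langle\gamma(s),\xi\rangle$, $t\in[1/2,4]$, $H=\lambda^{-\delta}$ applies to $m[a_{ij}]$, with $\lambda H^2=\lambda^{1-2\delta}$. It also applies to its $\xi$-derivatives, which only insert smooth factors in $s$ obeying the same bounds. So $m[a_{ij}](D)$ is negligible. **Assume (b)** from now on; note that $|\mu|$ is comparable to $\lambda$.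

## 10. The polynomial model and the wave packets $f_\theta$

**Step 1.** *Replace $\gamma$ by a polynomial.* Let $p$ be the Taylor polynomial of $\gamma$ at $b$ of degree $M$. On $[b-\ell,b+2\ell]$, $|\gamma^{(k)}-p^{(k)}|\le C(2\ell)^{M+1-k}\le\lambda^{-10}$ for $k=0,1,2$, because $\delta(M-1)\ge19$. Since $|\mu|$ is comparable to $\lambda$, (10) gives for $(\xi,s)\in B_j\times[b-\ell,b+2\ell]$
$$\Big|\frac{\langle p''(s),\xi\rangle}\mu-1\Big|\le C\lambda^{-\delta}\le\frac1K\le\frac1{16}.\tag{11}$$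

**Step 2.** *Cut the $s$-interval at scale $h$.* Identify $\theta\in\mathcal T_R$ with the $s$-interval $b+\ell\theta$, of length $h$ and center $c_\theta$, and $J\in\mathcal D_R$ with $b+\ell J$, of length $\sigma\in[h,\ell]$ and center $s_J$. Take $\vartheta\in C_c^\infty((-\frac34,\frac34))$ with $\sum_{k\in\mathbb Z}\vartheta(\cdot-k)=1$ and put $\chi_\theta(s)=\vartheta((s-c_\theta)/h)$. Since $h/\ell\to0$ and $\operatorname{supp}\chi$ is a compact subset of $(0,1)$, $\sum_\theta\chi_\theta=1$ on $\operatorname{supp}\chi_i$ for large $\lambda$. With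
$$m_\theta(\xi,t)=\int e^{-it\langle\gamma(s),\xi\rangle}a_{ij}(\xi;t;s)\chi_\theta(s)\,ds$$
we have $m[a_{ij}]=\sum_\theta m_\theta$.

**Step 3.** *Keep only frequencies with a critical point near $\theta$.* Let $\eta\in C_c^\infty$, $0\le\eta\le1$, $\eta=1$ on $[-1.2,1.2]$, $\operatorname{supp}\eta\subset[-1.4,1.4]$, and $\eta_\theta(\xi)=\eta(\langle p'(c_\theta),\xi\rangle/(\mu h))$. *Then $\sum_\theta(1-\eta_\theta)m_\theta$ is negligible.* On $\operatorname{supp}(1-\eta_\theta)\cap B_j$ and for $s\in\operatorname{supp}\chi_\theta$, (11) gives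
$$|\langle p'(s),\xi\rangle|\ge\big(1.2-\tfrac{17}{16}\cdot0.75\big)|\mu|h\ge0.4|\mu|h,$$
so $|\langle\gamma'(s),\xi\rangle|\ge c\lambda h$. Apply Lemma 7 with $H=h$, noting $\lambda h^2\ge\frac14\lambda^{6\delta}$ and $\lambda^\delta\le h^{-1}$. The $\xi$-derivatives of $m_\theta$ insert smooth factors as before, those of $\eta_\theta$ are $O(1)$ because $|\mu|h\gtrsim1$, and there are at most $\lambda$ intervals $\theta$.

**Step 4.** *Truncate the variable dual to $t$.* Let $\nu=|\mu|h^2$, which is comparable to $\lambda^{6\delta}$. Let $\eta_0\in C_c^\infty$, $0\le\eta_0\le1$, be $1$ on $[-4,4]$ with support in $[-5,5]$, and $\check\eta_0(u)=\frac1{2\pi}\int e^{i\omega u}\eta_0(\omega)\,d\omega$. Let $\hat m_\theta(\xi,\omega)=\int e^{-i\omega t}m_\theta(\xi,t)\,dt$ and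
$$\begin{aligned}\tilde m_\theta(\xi,t)&=\frac{\eta_\theta(\xi)}{2\pi}\int e^{i\omega t}\eta_0\Big(\frac{\omega+\langle p(c_\theta),\xi\rangle}\nu\Big)\hat m_\theta(\xi,\omega)\,d\omega\\&=\eta_\theta(\xi)\int m_\theta(\xi,t')e^{-i(t-t')\langle p(c_\theta),\xi\rangle}\nu\check\eta_0(\nu(t-t'))\,dt'.\end{aligned}\tag{12}$$
*Then $\sum_\theta(\eta_\theta m_\theta-\tilde m_\theta)$ is negligible.* For $\xi\in\operatorname{supp}\eta_\theta\cap B_j$ and $s\in\operatorname{supp}\chi_\theta$,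
$$|\langle p(s)-p(c_\theta),\xi\rangle|\le1.4|\mu|h\cdot0.75h+\tfrac12\cdot\tfrac{17}{16}(0.75h)^2|\mu|\le1.4\nu .$$
So if $X:=\omega+\langle p(c_\theta),\xi\rangle$ has $|X|\ge4\nu$, then $|\omega+\langle\gamma(s),\xi\rangle|\ge|X|-1.4\nu-C\lambda^{-9}\ge\frac12|X|$. Integrate by parts in $t$ in
$$\hat m_\theta=\iint e^{-it(\omega+\langle\gamma(s),\xi\rangle)}a_{ij}\chi_\theta\,ds\,dt$$
and in its $\xi$-derivatives, which insert bounded factors with bounded $t$-derivatives. This gives $|\partial_\xi^\kappa\hat m_\theta|\lesssim_N|X|^{-N}$ where $|X|\ge4\nu$. The $\xi$-derivatives of $\eta_\theta$ and of $\eta_0(X/\nu)$ are bounded, and $1-\eta_0(X/\nu)$ lives on $|X|\ge4\nu$. Integrating in $\omega$, each $\xi$-derivative of $\eta_\theta m_\theta-\tilde m_\theta$ is $O(\nu^{1-N})$, and $\nu\gtrsim\lambda^{6\delta}$.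

**Outcome.** On $\mathbb R^d\times[1,2]$,
$$m[a_{ij}](D)f=\sum_\theta f_\theta+(\text{negligible})f,\qquad f_\theta(x,t):=\tilde m_\theta(D,t)f(x),\quad(x,t)\in\mathbb R^{d+1}.$$
By (12), the space-time Fourier transform of $f_\theta$ is $\eta_\theta(\xi)\eta_0(X/\nu)\hat m_\theta(\xi,\omega)\hat f(\xi)$. It is smooth and compactly supported, so $f_\theta$ is Schwartz on $\mathbb R^{d+1}$.

**Step 5.** *Match Theorem 1.* Let
$$g(u)=\frac\lambda{\ell^2\mu}\,(p(b+\ell u),1)\in\mathbb R^n,\qquad\Omega=\big\{\lambda^{-1}(\xi,\omega):\xi\in B_j,\ |\omega+\langle\gamma(s^\circ),\xi^\circ\rangle|\le\lambda/4\big\}.$$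
Then $\operatorname{diam}\Omega\le1$ for $\lambda$ large. For $\zeta=\lambda^{-1}(\xi,\omega)$,
$$G_\zeta(u)=\frac{\langle p(b+\ell u),\xi\rangle+\omega}{\ell^2\mu},\qquad G_\zeta''(u)=\frac{\langle p''(b+\ell u),\xi\rangle}\mu,$$
so by (11) $(g,\Omega)$ is a datum. We check that
$$\operatorname{supp}\hat f_\theta\subset\lambda\Theta(\theta).\tag{13}$$
Let $(\xi,\omega)$ be in the support; then $\xi\in B_j$. As $|\langle p'(c_\theta),\xi\rangle/(\mu h)|\le1.4$ and $s\mapsto\langle p'(s),\xi\rangle/\mu$ has derivative at least $\frac{15}{16}$, there is $s^*$ with $\langle p'(s^*),\xi\rangle=0$ and $|s^*-c_\theta|\le1.4\cdot\frac{16}{15}h<1.5h$. So $u^*=(s^*-b)/\ell$ lies in $[-1,2]$ and $\operatorname{dist}(u^*,\theta)\le h/\ell=R^{-1/2}$. Expanding at $s^*$,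
$$|\omega+\langle p(s^*),\xi\rangle|\le5\nu+\tfrac12\cdot\tfrac{17}{16}(1.5h)^2|\mu|\le10\nu,$$
so $|G_\zeta(u^*)|\le10\nu/(\ell^2|\mu|)=10h^2/\ell^2=10R^{-1}$. Finally $|\omega+\langle\gamma(s^\circ),\xi^\circ\rangle|\le5\nu+C\lambda^{1-\delta}\le\lambda/4$ by (10), so $\zeta\in\Omega$.

**Step 6.** *Apply Theorem 1.* Since $K\ge\lambda^{\delta/4}$ and $R\le\lambda$, we may take $m=\lceil8/\delta\rceil$: then $K^{m/2}\ge\lambda\ge R$. The constant $C_1(C_1L(R)^2)^m$ is a fixed power of $\log\lambda$ up to a constant, hence $\le C_\delta\lambda^\delta$. The functions $f_\theta(\cdot/\lambda)$ form an admissible family by (13). On rescaling, both sides of (4) get the factor $\lambda^n$: on the right, $h(\cdot/\lambda)*\omega_U=(h*\omega_{\lambda^{-1}U})(\cdot/\lambda)$. So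
$$\Big\|\sum_\theta f_\theta\Big\|_{L^4(\mathbb R^{d+1})}^4\le C_\delta\lambda^\delta\sum_{J\in\mathcal D_R}E_{U_J}(H_J),\qquad H_J=\sum_{\theta\subset J}|f_\theta|^2,\tag{14}$$
$$U_J=\lambda^{-1}U_{J,R}=\mathrm{conv}\{\pm T(p(s),1):s\in\bar J\}+B(0,\lambda^{-1}),\qquad T=\frac R{\ell^2|\mu|}=\nu^{-1}\in[\lambda^{-1},1].\tag{15}$$

## 11. Averages over one envelope: a weighted $L^2$ bound

Fix $J$ of length $\sigma$ and center $s_J$. In sheared coordinates $x\mapsto x+tp(s_J)$, every $f_\theta$ with $\theta\subset J$ is obtained from one function $f_J$ by a multiplier of size $O(h)$ that is smooth, up to powers of $\lambda^\delta$, at the frequency scale dual to the cross-section of $U_J$. Such multipliers preserve averages over that cross-section, and $h^2\approx\lambda^{-1}$ is the gain we want. This section makes that precise.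

Let $\eta_1\in C_c^\infty([-3,3])$ with $\eta_1=1$ on $[-2,2]$; let $\tilde\rho\in C_c^\infty$ be $1$ on $|v|\le2d$ and supported in $|v|\le4d$; let $P_J$ have multiplier $\eta_1\big(\langle p'(s_J),\xi\rangle/(\mu\sigma)\big)\tilde\rho\big(\lambda^{-1+\delta}(\xi-\xi^\circ)\big)$. It equals $1$ on $\operatorname{supp}\tilde m_\theta$ for $\theta\subset J$, as there $|\langle p'(s_J),\xi\rangle|\le1.4|\mu|h+\frac{17}{16}|\mu|\frac\sigma2\le2|\mu|\sigma$. Put $f_J=P_Jf$; then $f_\theta=\tilde m_\theta(D,t)f_J$ for $\theta\subset J$.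

**Lemma 8.** $E_{U_J}(H_J)\le C\lambda^{-2+C_d\delta}\|f_J\|_4^4$.

**Proof.**

**Step 1.** *Describe $U_J$ as a sheared product.* Let
$$W=\mathrm{conv}\{\pm T(p(s)-p(s_J)):s\in\bar J\}+B_d(0,\lambda^{-1})\subset\mathbb R^d,$$
with support function $q(v)=T\max_{s\in\bar J}|\langle p(s)-p(s_J),v\rangle|+|v|/\lambda$, and let $U'=\{(x,t):|t|\le T,\ \|x-tp(s_J)\|_W\le1\}$.

*$U_J\subset CU'$.* A point $\sum_kc_k\epsilon_kT(p(s_k),1)$ with $c_k\ge0$, $\sum c_k=1$, $\epsilon_k=\pm1$ has $|t|=T|\sum c_k\epsilon_k|\le T$ and $x-tp(s_J)=\sum c_k\epsilon_kT(p(s_k)-p(s_J))\in W$. Also $B(0,\lambda^{-1})\subset CU'$, since $\lambda^{-1}\le T$ and $|x-tp(s_J)|\le C\lambda^{-1}$ there.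

*$U'\subset3U_J$.* Write $(x,t)=t(p(s_J),1)+(w_0,0)$ with $w_0=\sum c_k\epsilon_kT(p(s_k)-p(s_J))+e\in W$, $|e|\le\lambda^{-1}$. The first term lies in $U_J$. Since $(p(s_k)-p(s_J),0)=(p(s_k),1)-(p(s_J),1)$, the second lies in $2U_J$.

**Step 2.** *Bound $\omega_{U_J}$ by a product.* By John's theorem choose $A_W$ linear with $A_WB_d\subset W\subset\sqrt d\,A_WB_d$ and put $w(x)=(1+|A_W^{-1}x|^2)^{-n}$. Then $\|w\|_1=|\det A_W|\int(1+|y|^2)^{-n}dy\lesssim|W|$. Moreover
$$\omega_{U_J}(x,t)\le C\,T^{-1}\Big(1+\frac{|t|}T\Big)^{-2}|W|^{-1}w(x-tp(s_J)).\tag{16}$$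
Indeed $|U_J|\ge3^{-n}|U'|=3^{-n}\cdot2T|W|$, and $\|(x,t)\|_{U_J}\ge C^{-1}\max(|t|/T,\|x-tp(s_J)\|_W)$ by Step 1. Further $(1+\max(\alpha,\beta'))^{-4n}\le(1+\alpha)^{-2n}(1+\beta')^{-2n}$ for $\alpha,\beta'\ge0$. Finally $\|y\|_W\ge d^{-1/2}|A_W^{-1}y|$, so $(1+\|y\|_W)^{-2n}\le C(1+|A_W^{-1}y|)^{-2n}\le Cw(y)$.

**Step 3.** *Size and smoothness of the sheared multipliers.* Fix $t\in\mathbb R$ and put $\mathfrak m_\theta(\xi)=e^{it\langle p(s_J),\xi\rangle}\tilde m_\theta(\xi,t)$, so that $\mathfrak m_\theta(D)f_J(x)=f_\theta(x+tp(s_J),t)$ for $\theta\subset J$. We show, for $0\le k\le n$ and $v_1,\dots,v_k\in\mathbb R^d$,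
$$|\partial_{v_1}\cdots\partial_{v_k}\mathfrak m_\theta(\xi)|\le Ch\,\lambda^{6k\delta}(1+|t|)^{-10}\prod_iq(v_i).\tag{17}$$
Inserting the definition of $m_\theta$ in (12),
$$\mathfrak m_\theta(\xi)=\eta_\theta(\xi)\iint e^{-i\Phi(\xi)}a_{ij}(\xi;t';s)\chi_\theta(s)\,\nu\check\eta_0(\nu(t-t'))\,ds\,dt',$$
with $\Phi(\xi)=t\langle p(c_\theta)-p(s_J),\xi\rangle+t'\langle\gamma(s)-p(c_\theta),\xi\rangle$, which is linear in $\xi$. We bound the cost of each derivative.

* Since $c_\theta\in\bar J$, $|t||\langle p(c_\theta)-p(s_J),v\rangle|\le|t|T^{-1}q(v)=|t|\nu q(v)$.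
* Let $s_\pm=c_\theta\pm h/2\in\bar J$. Then $|\langle p(s_+)-p(s_-),v\rangle|\le2T^{-1}q(v)=2\nu q(v)$, and $\langle p(s_+)-p(s_-),v\rangle=h\langle p'(c_\theta),v\rangle+O(h^2|v|)$. With $|v|\le\lambda q(v)$ we get
$$h|\langle p'(c_\theta),v\rangle|\le2\nu q(v)+Ch^2\lambda q(v)\le C\lambda^{6\delta}q(v).$$
* Hence for $s\in\operatorname{supp}\chi_\theta$, $|\langle\gamma(s)-p(c_\theta),v\rangle|\le h|\langle p'(c_\theta),v\rangle|+Ch^2|v|+\lambda^{-10}|v|\le C\lambda^{6\delta}q(v)$. As $t'\in[1/2,4]$, $|\Phi(v)|\le C\lambda^{6\delta}(1+|t|)q(v)$.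
* A derivative $\partial_v$ of $\eta_\theta$ costs $|\langle p'(c_\theta),v\rangle|/(|\mu|h)=h|\langle p'(c_\theta),v\rangle|/\nu\le C\lambda^{6\delta}q(v)/\nu\le Cq(v)$.
* A derivative $\partial_v$ of $a_{ij}$ costs $\lambda^{-1+\delta}|v|\le\lambda^\delta q(v)$.

By Leibniz' rule, $\partial_{v_1}\cdots\partial_{v_k}\mathfrak m_\theta$ is a sum over the $3^k$ ways of letting each $\partial_{v_i}$ fall on $e^{-i\Phi}$ (factor $-i\Phi(v_i)$), on $\eta_\theta$, or on $a_{ij}$. Each term is the integral of a function bounded by $C\nu|\check\eta_0(\nu(t-t'))|\prod_i\lambda^{6\delta}(1+|t|)q(v_i)$ over $s$ in a set of length $\le1.5h$ and $t'\in[1/2,4]$. Now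
$$\int_{1/2}^4\nu|\check\eta_0(\nu(t-t'))|\,dt'\le C_N(1+|t|)^{-N}.$$
For $|t|\le8$ the integral is at most $\|\check\eta_0\|_1$. For $|t|>8$ we have $|t-t'|\ge|t|/2$, so it is $\lesssim\nu(\nu|t|)^{-N}\le|t|^{-N}$ as $\nu\ge1$ (for $N\ge1$). With $N=n+10$ and $k\le n$ we obtain (17).

**Step 4.** *Random signs.* By (11), for $\xi\in B_j$ the function $s\mapsto\langle p'(s),\xi\rangle/\mu$ has derivative $\ge\frac{15}{16}$. So the $c_\theta$ with $\xi\in\operatorname{supp}\eta_\theta$ lie in an interval of length $\le3h$, and there are at most $4$ of them. So (17) holds, with another $C$, for $\mathfrak m_\epsilon=\sum_{\theta\subset J}\epsilon_\theta\mathfrak m_\theta$ with any signs $\epsilon_\theta=\pm1$.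

**Step 5.** *Weighted $L^2$ bound.* For $v=A_W^{-t}e_i$ (inverse transpose) we have $q(v)=\sup_{x\in W}\langle A_W^{-1}x,e_i\rangle\le\sqrt d$. So by (17) the function $\mathfrak m_\epsilon(A_W^{-t}\,\cdot)$ has all derivatives of order $\le n$ bounded by $D=Ch\lambda^{6n\delta}(1+|t|)^{-10}$. By Leibniz' rule, multiplication by it is bounded on the Sobolev space $H^n(\mathbb R^d)$ with norm $\lesssim D$. The Fourier transform identifies $H^n$ with $L^2((1+|y|^2)^ndy)$. So, in coordinates $y=A_W^{-1}x$, the multiplier operator is bounded on $L^2((1+|y|^2)^ndy)$ with norm $\lesssim D$. The adjoint has the conjugate multiplier, which obeys the same bounds. So by duality the operator is bounded on $L^2((1+|y|^2)^{-n}dy)$ with norm $\lesssim D$. Back in $x$, and by translation invariance, for every $X'$,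
$$\int|\mathfrak m_\epsilon(D)f_J(x)|^2w(X'-x)\,dx\le CD^2(|f_J|^2*w)(X').$$
Averaging over signs turns $|\mathfrak m_\epsilon(D)f_J(x)|^2$ into $\sum_{\theta\subset J}|\mathfrak m_\theta(D)f_J(x)|^2=H_J(x+tp(s_J),t)$. Writing $y=x+tp(s_J)$, $X=X'+tp(s_J)$, and $t'$ for $t$, we get for all $X\in\mathbb R^d$, $t'\in\mathbb R$
$$\int H_J(y,t')\,w(X-y)\,dy\le Ch^2\lambda^{12n\delta}(1+|t'|)^{-20}\,(|f_J|^2*w)(X-t'p(s_J)).\tag{18}$$

**Step 6.** *Conclusion.* By (16),
$$H_J*\omega_{U_J}(x,t)\le C\int T^{-1}\Big(1+\frac{|t-t'|}T\Big)^{-2}|W|^{-1}\int H_J(y,t')\,w(X-y)\,dy\,dt',\qquad X=x-(t-t')p(s_J).$$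
Here $X-t'p(s_J)=x-tp(s_J)$ does not depend on $t'$. So (18) gives
$$H_J*\omega_{U_J}(x,t)\le Ch^2\lambda^{12n\delta}|W|^{-1}(|f_J|^2*w)(x-tp(s_J))\int\frac{T^{-1}(1+|t-t'|/T)^{-2}}{(1+|t'|)^{20}}\,dt'.$$
The last integral is $\lesssim(1+|t|)^{-2}$. It is always $O(1)$, because $\int T^{-1}(1+|u|/T)^{-2}du=2$. For $|t|\ge1$ the part $|t'|\ge|t|/2$ contributes $O((1+|t|)^{-20})$. On $|t'|<|t|/2$ the numerator is at most $T^{-1}(|t|/(2T))^{-2}=4T|t|^{-2}\le4|t|^{-2}$. Take $L^2(\mathbb R^{d+1})$ norms: by Young's inequality $\||f_J|^2*w\|_2\le\|w\|_1\|f_J\|_4^2\lesssim|W|\|f_J\|_4^2$, and $(1+|t|)^{-2}\in L^2$. So $E_{U_J}(H_J)\le Ch^4\lambda^{24n\delta}\|f_J\|_4^4$, and $h^4\le\lambda^{-2+12\delta}$. $\square$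

## 12. Summing over $J$: the $L^4$ estimate

It remains to sum $\|f_J\|_4^4=\|P_Jf\|_4^4$ over $J$. Fix the length $\sigma$.

**Step 1.** *$L^\infty$ bound.* $\|P_J\|_{L^\infty\to L^\infty}\le C$: the factor $\eta_1(\langle v,\xi\rangle)$ is the Fourier transform of a measure of mass $\|\check\eta_1\|_1$, where $\check\eta_1$ is the inverse Fourier transform of $\eta_1$, and the factor with $\tilde\rho$ contributes an $L^1$ kernel of norm $O(1)$.

**Step 2.** *$L^2$ bound.* The multipliers of $P_J$, $|J|=\sigma$, are supported in $B_j$. By (11) the condition $|\langle p'(s_J),\xi\rangle|\le3|\mu|\sigma$ confines $s_J$ to an interval of length $\le6.4\sigma$. So the multipliers have bounded overlap, and $\sum_{|J|=\sigma}\|P_Jf\|_2^2\le C\|f\|_2^2$.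

**Step 3.** *Interpolate.* Riesz–Thorin for $f\mapsto(P_Jf)_J$ between $L^2\to\ell^2L^2$ and $L^\infty\to\ell^\infty L^\infty$ gives $\sum_{|J|=\sigma}\|P_Jf\|_4^4\le C\|f\|_4^4$.

**Step 4.** *Collect.* Sum over the $O(\log\lambda)$ values of $\sigma$. With (14) and Lemma 8, $\|\sum_\theta f_\theta\|_4\le C_\delta\lambda^{-1/2+C_d\delta}\|f\|_4$. Add the negligible terms and sum over the $O(\lambda^{(d+1)\delta})$ pairs $(i,j)$, with a new $C_d$. This is (9), so Proposition 6 is proved. $\blacksquare$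

## 13. Interpolation: proof of Theorem 2

* $p=4$: (9) with $\delta\to0$ gives $O(\lambda^{-1/2+\epsilon})$ for every $\epsilon>0$.
* $p=2$: fix $t\in[1,2]$. In case (a) of Section 9, $m[a_{ij}](\cdot;t)$ is negligible. In case (b), by Step 3 of Section 10, it equals $\sum_\theta\eta_\theta m_\theta$ plus a negligible term. Here $|m_\theta|\lesssim h$ trivially, and at most $4$ of the $\eta_\theta(\xi)$ are nonzero for each $\xi\in B_j$. So $|m[a^\lambda](\xi;t)|\lesssim\lambda^{(d+1)\delta}h\le\lambda^{-1/2+(d+4)\delta}$. By Plancherel in $x$ for each $t$, the norm is $O_\epsilon(\lambda^{-1/2+\epsilon})$.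
* $p=1,\infty$: we have $m[a^\lambda](D)f(x,t)=\int(a^\lambda(D;t;s)f)(x-t\gamma(s))\,ds$. Since $a^\lambda(\cdot;t;s)$ is supported in $\lambda/2\le|\xi|\le2\lambda$ with $\kappa$-th derivatives $O(\lambda^{-|\kappa|})$, the operator $a^\lambda(D;t;s)$ has kernel $O(\lambda^d(1+\lambda|x|)^{-d-1})$, of $L^1$ norm $O(1)$. So the norm is $O(1)$. (This also covers the bounded range $\lambda<\lambda_0(\delta)$, for all $p$.)

Riesz–Thorin between $p=1,2,4,\infty$ gives, up to $\epsilon$, the exponents $2(1-\frac1p)\cdot\frac12=1-\frac1p$ on $[1,2]$, $\frac12$ on $[2,4]$, and $\frac4p\cdot\frac12=\frac2p$ on $[4,\infty]$. On each range this is $e(p)$. This proves Theorem 2, and with it (7) for every $\alpha<\alpha_{\rm crit}(p)$, $2<p<\infty$. $\blacksquare$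

## 14. A plane wave, a focusing wave, a point source: proof of Theorem 3

**The symbol.** By linear independence choose a unit vector $e$ with $\langle\gamma'(s_0),e\rangle=0\ne\langle\gamma''(s_0),e\rangle$. Choose a small closed interval $S\subset\operatorname{int}I$ with $s_0$ in its interior and a small closed cone $\mathcal C$ around $e$ such that $|\langle\gamma''(s),\xi\rangle|\ge c|\xi|$ with constant sign on $S\times\mathcal C$, and $|\gamma(s)-\gamma(s')|\ge c|s-s'|$ on $S$ (possible as $\gamma'(s_0)\ne0$). Let $a(\xi;t;s)=\chi(s)\psi(t)\rho(\xi)$ with $0\le\chi\in C_c^\infty(\operatorname{int}S)$, $\chi(s_0)>0$; $\psi\in C_c^\infty((1/2,4))$, $\psi=1$ on $[1,2]$; and $\rho$ smooth, supported in $\mathcal C$, zero near the origin, homogeneous of degree $0$ for $|\xi|\ge\frac14$, $\rho(e)=1$. Then $a$ is a symbol of order zero and (6) holds.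

For $\lambda\ge1$, $\rho(\xi)\beta(|\xi|/\lambda)=\Psi(\xi/\lambda)$ with $\Psi(\xi)=\rho(\xi)\beta(|\xi|)\in C_c^\infty$, because $\rho$ is homogeneous on the region involved. Fix $r_0\in(\frac12,2)$ with $\beta(r_0)\ne0$; then $\Psi(r_0e)=\beta(r_0)\ne0$. Let $m_0(\xi,t)=\int e^{-it\langle\gamma(s),\xi\rangle}\chi(s)\,ds$. For $t\in[1,2]$, $m[a^\lambda](\xi;t)=m_0(\xi,t)\Psi(\xi/\lambda)$. For $t\in[1,2]$ and $|\xi|$ large:

* $|m_0|\ge c|\xi|^{-1/2}$ for directions near $e$, by stationary phase. For such directions $\langle\gamma'(s),\xi\rangle$ is monotone on $S$ and has a zero near $s_0$ (implicit function theorem). So there is a unique, non-degenerate critical point, $\chi>0$ there, and the estimate is uniform over a compact set of directions.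
* $|m_0|\le C|\xi|^{-1/2}$ and $|\partial_tm_0|\le C|\xi|^{1/2}$ on $\mathcal C$, by van der Corput's lemma with amplitudes $\chi$ and $\langle\gamma,\xi\rangle\chi$.

Write $F=m[a^\lambda](D)f$.

**Step 1.** *A plane wave gives the lower bound $\lambda^{-1/2}$, for all $p$.* Let $f(x)=e^{i\lambda r_0\langle x,e\rangle}\varphi(\varepsilon x)$, $0\ne\varphi$ Schwartz. With $x=y/\varepsilon$, the function $e^{-i\lambda r_0\langle x,e\rangle}F(x,t)$ of $y$ has Fourier transform $m[a^\lambda](\lambda r_0e+\varepsilon\kappa;t)\hat\varphi(\kappa)$. As $\varepsilon\to0$ this converges to $m[a^\lambda](\lambda r_0e;t)\hat\varphi(\kappa)$ in all Schwartz seminorms, uniformly in $t\in[1,2]$. So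
$$\|F\|_p/\|f\|_p\to\|m[a^\lambda](\lambda r_0e;\cdot)\|_{L^p([1,2])}\ge c\lambda^{-1/2}.$$

**Step 2.** *A wave focusing at one point gives $\lambda^{-2/p}$, for all $p$.* Let $t_0=\frac32$ and $\hat f(\xi)=\overline{m_0(\xi,t_0)\Psi(\xi/\lambda)}$. For $t\in[1,2]$,
$$F(x,t)=(2\pi)^{-d}\int e^{i\langle x,\xi\rangle}m_0(\xi,t)\overline{m_0(\xi,t_0)}\,|\Psi(\xi/\lambda)|^2d\xi .$$
By the bounds on $m_0$, $F(0,t_0)\ge c\lambda^{-1}\lambda^d=c\lambda^{d-1}$ and $|\nabla_{x,t}F|\le C\lambda\cdot\lambda^{d-1}$. Thus $|F|\ge\frac c2\lambda^{d-1}$ for $|x|+|t-t_0|\le c'\lambda^{-1}$, and $\|F\|_p\gtrsim\lambda^{d-1-(d+1)/p}$.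

On the other hand $f(x)=\int\lambda^d\Psi^\sharp(\lambda(x+t_0\gamma(s)))\chi(s)\,ds$, with $\Psi^\sharp$ the inverse Fourier transform of $\overline\Psi$, a Schwartz function. Let $s'\in S$ be such that $-t_0\gamma(s')$ is a point of $-t_0\gamma(S)$ closest to $x$. Then for $s\in S$, $t_0|\gamma(s)-\gamma(s')|\le|x+t_0\gamma(s)|+|x+t_0\gamma(s')|\le2|x+t_0\gamma(s)|$, so $|x+t_0\gamma(s)|\ge c|s-s'|$. Splitting the decay of $\Psi^\sharp$ between $\operatorname{dist}(x,-t_0\gamma(S))$ and $|s-s'|$ and integrating in $s$,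
$$|f(x)|\le C_N\lambda^{d-1}\big(1+\lambda\operatorname{dist}(x,-t_0\gamma(S))\big)^{-N}.$$
As $|\{x:\operatorname{dist}(x,-t_0\gamma(S))\le r\}|\lesssim r^{d-1}+r^d$, summing over the dyadic shells $\lambda\operatorname{dist}\sim2^k$ gives $\|f\|_p\lesssim\lambda^{d-1-(d-1)/p}$. The ratio is $\gtrsim\lambda^{-2/p}$.

At the single time $t_0$ the same computation gives $\|F(\cdot,t_0)\|_p\gtrsim\lambda^{d-1-d/p}$, hence $\|F(\cdot,t_0)\|_p\gtrsim\lambda^{-1/p}\|f\|_p$. This is the assertion about fixed $t$ made in Section 3.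

**Step 3.** *A point source gives $\lambda^{-1+1/p}$ for $1\le p\le2$.* Let $\hat f=\overline{\Psi(\cdot/\lambda)}$, so $f=\lambda^d\Psi^\sharp(\lambda\,\cdot)$ and $\|f\|_p=C\lambda^{d-d/p}$ with $C=\|\Psi^\sharp\|_p$. For $t\in[1,2]$ the Fourier transform of $F(\cdot,t)$ is $m_0(\xi,t)|\Psi(\xi/\lambda)|^2$, so $\|F(\cdot,t)\|_2^2\ge c\lambda^{-1}\lambda^d=c\lambda^{d-1}$. Also $F(x,t)=\int\lambda^d\Psi_1(\lambda(x-t\gamma(s)))\chi(s)\,ds$ with $\Psi_1$ Schwartz, so $\|F(\cdot,t)\|_\infty\le C\lambda^{d-1}$ by the closest-point argument of Step 2. From $\|F\|_2^2\le\|F\|_p^p\|F\|_\infty^{2-p}$ at each $t$,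
$$\|F(\cdot,t)\|_p^p\gtrsim\lambda^{(d-1)-(d-1)(2-p)}=\lambda^{(d-1)(p-1)},\qquad\|F(\cdot,t)\|_p\gtrsim\lambda^{(d-1)(1-1/p)} .$$
Integrating over $t\in[1,2]$, the ratio is $\gtrsim\lambda^{(d-1)(1-1/p)-d(1-1/p)}=\lambda^{-(1-1/p)}$.

**Step 4.** *Combine.* Since $e(p)=1-\frac1p$ on $[1,2]$, $\frac12$ on $[2,4]$ and $\frac2p$ on $[4,\infty]$, Steps 3, 1 and 2 respectively give the lower bound $c\lambda^{-e(p)}$ for every $p\in[1,\infty]$ and all large $\lambda$. $\blacksquare$
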